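\title{Denseness of strongly exposing functionals does not imply Lindenstrauss property A}


\begin{abstract}
We construct a locally uniformly rotund Banach space $X$, real or complex, such that the norm attaining operators from $X$ to $\ell_2$ are not dense in the space of bounded operators. In such a space every nonzero norm attaining functional strongly exposes the unit ball, so the strongly exposing functionals are dense in $X^*$, and yet $X$ fails Lindenstrauss property~A. The space is a renorming of a Gowers-type sequence space. A variant of the norm gives a single space $X$ that works for every infinite-dimensional uniformly convex range space whose modulus of convexity has power type, in particular for every infinite-dimensional $L_p(\mu)$ with $1<p<\infty$.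
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All Banach spaces are taken over a fixed field $\mathbb{K}\in\{\mathbb{R},\mathbb{C}\}$. For a Banach space $X$ we write $X^*$ for its dual, $B_X$ for its closed unit ball and $S_X$ for its unit sphere, and $\mathcal{L}(X,Y)$ is the space of bounded linear operators from $X$ to $Y$ with the operator norm. An operator $T\in\mathcal{L}(X,Y)$ \emph{attains its norm} if $\|Tx\|=\|T\|$ for some $x\in S_X$, and $\mathrm{NA}(X,Y)$ is the set of such operators. The space $X$ has \emph{Lindenstrauss property~A} if $\mathrm{NA}(X,Y)$ is norm-dense in $\mathcal{L}(X,Y)$ for every Banach space $Y$.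

Two cases set the scene. If $X$ is finite-dimensional, then $S_X$ is compact and every operator attains its norm. If $Y=\mathbb{K}$, the Bishop--Phelps theorem, valid for real and complex spaces, says that $\mathrm{NA}(X,\mathbb{K})$ is dense in $X^*$ for every $X$. Property~A asks for a Bishop--Phelps theorem for all range spaces at once, and it is natural to look for a geometric property of $B_X$ that can stand in for compactness. A functional $x^*\in X^*\setminus\{0\}$ \emph{strongly exposes} $B_X$ at $x_0\in S_X$ if $\operatorname{Re}x^*(x_0)=\|x^*\|$ and every sequence $(x_n)\subset B_X$ with $\operatorname{Re}x^*(x_n)\to\|x^*\|$ converges in norm to $x_0$. Thus maximizing sequences converge, which is what compactness would be used for. We write $\mathrm{SE}(X)$ for the set of functionals that strongly expose $B_X$ at some point. The following question is posed in \cite{talk}.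

\begin{quote}
\emph{If $\mathrm{SE}(X)$ is norm-dense in $X^*$, must $X$ have Lindenstrauss property~A?}
\end{quote}

A perturbation argument suggests a positive answer. Let $\mathrm{SE}(X)$ be dense, $\|T\|=1$ and $0<\gamma,\varepsilon\le1$. Choose $y^*\in S_{Y^*}$ with $\|T^*y^*\|>1-\gamma/3$ and $x^*\in\mathrm{SE}(X)$ with $\|x^*-T^*y^*\|<\gamma/3$, exposing at $x_0$. Then $\|Tx_0\|\ge\operatorname{Re}(T^*y^*)(x_0)\ge\|x^*\|-\gamma/3>1-\gamma$. Put $f=x^*/\|x^*\|$ and $Sx=Tx+\varepsilon f(x)Tx_0$. We have $\|S-T\|\le\varepsilon$, $\|S\|\ge\|Sx_0\|\ge(1+\varepsilon)(1-\gamma)$, and $\|Sx\|\le1+\varepsilon|f(x)|$ on $B_X$. Hence every $x\in B_X$ with $\|Sx\|\ge\|S\|-\gamma$ satisfies $|f(x)|\ge1-3\gamma/\varepsilon$: up to a unimodular factor, the points where $S$ almost attains its norm lie in a thin slice of $B_X$ cut by $f$. For a fixed $f$ the diameter of the slice tends to $0$ with its depth, and one hopes to iterate and pass to the limit. The weak point is that $f$ was chosen after $\gamma$, so nothing controls the diameter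 of this particular slice. Strong exposure is a qualitative condition; we shall see that norm attainment of operators can impose a quantitative one, and our example lives in the gap between the two.

A Banach space $X$ is \emph{locally uniformly rotund} (LUR) if $x,x_k\in S_X$ and $\|x+x_k\|\to2$ imply $x_k\to x$.

\begin{theorem}\label{thm:main}
There are an LUR Banach space $X$, in which $\mathrm{SE}(X)=\mathrm{NA}(X,\mathbb{K})\setminus\{0\}$ is dense in $X^*$, and an operator $T_0\in\mathcal{L}(X,\ell_2)$ such that no $T\in\mathcal{L}(X,\ell_2)$ with $\|T-T_0\|<1/4$ attains its norm. In particular, denseness of $\mathrm{SE}(X)$ does not imply property~A.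
\end{theorem}

So the answer is negative, and not even LUR implies property~A, although it makes $\mathrm{SE}(X)$ as large as it can be. Theorem~\ref{thm:many} replaces $\ell_2$ by whole classes of range spaces, and Corollary~\ref{cor:uc} applies it to uniformly convex ones.

\section{Moving along a weakly null sequence}\label{sec:mech}

We first dispose of $\mathrm{SE}(X)$.

\begin{lemma}\label{lem:lur}
If $X\ne\{0\}$ is LUR, then $\mathrm{SE}(X)=\mathrm{NA}(X,\mathbb{K})\setminus\{0\}$, and this set is dense in $X^*$.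
\end{lemma}

\begin{proof}
A strongly exposing functional is nonzero and attains its norm by definition. Conversely, let $x^*\ne0$ attain its norm at $x_0\in S_X$; multiplying $x_0$ by a unimodular scalar, we may assume $\operatorname{Re}x^*(x_0)=\|x^*\|$. Let $x_n\in B_X$ satisfy $\operatorname{Re}x^*(x_n)\to\|x^*\|$. Since $\operatorname{Re}x^*(x_n)\le\|x^*\|\,\|x_n\|\le\|x^*\|$, we have $\|x_n\|\to1$. For $x_n'=x_n/\|x_n\|$ we get $2\ge\|x_0+x_n'\|\ge\operatorname{Re}x^*(x_0+x_n')/\|x^*\|\to2$. By LUR, $x_n'\to x_0$, hence $x_n\to x_0$. By the Bishop--Phelps theorem $\mathrm{NA}(X,\mathbb{K})$ is dense; removing $0$ does not change this, because $0$ is a limit of small multiples of a nonzero norm attaining functional.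
\end{proof}

Recall that $(v_m)\subset X$ is \emph{weakly null} if $x^*(v_m)\to0$ for all $x^*\in X^*$. Weakly null sequences are bounded, bounded operators map them to weakly null sequences, and $\liminf_m\|x+v_m\|\ge\|x\|$ for every $x$, as one sees by applying a norm-one functional $x^*$ with $x^*(x)=\|x\|$. For $x\in S_X$ and $t>0$ the number $\liminf_m\|x+tv_m\|-1\ge0$ measures how far one leaves the unit ball when moving from $x$ by $t$ in the directions $v_m$; we call it the \emph{excess}. The next two lemmas say what strong exposure and norm attainment require of the excess.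

\begin{lemma}\label{lem:se-excess}
Let $x^*$ strongly expose $B_X$ at $x$, and let $(v_m)$ be weakly null with $\inf_m\|v_m\|>0$. Then $\liminf_m\|x+tv_m\|>1$ for every $t>0$.
\end{lemma}

\begin{proof}
Otherwise $\lambda_m=\max\{1,\|x+tv_m\|\}\to1$ along a subsequence. The points $z_m=(x+tv_m)/\lambda_m\in B_X$ satisfy $\operatorname{Re}x^*(z_m)\to\operatorname{Re}x^*(x)=\|x^*\|$ along it, so $z_m\to x$ and $tv_m=\lambda_mz_m-x\to0$, a contradiction.
\end{proof}

Let $Y$ be a Banach space containing a weakly null sequence that does not converge to $0$ in norm. The smallest excess that occurs in $Y$ is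
\[
\rho_Y(t)=\inf\Big\{\liminf_m\|y+tu_m\|-1:\ y\in S_Y,\ (u_m)\subset Y\text{ weakly null},\ \liminf_m\|u_m\|\ge1\Big\}
\]
for $t>0$. The set is nonempty (rescale a subsequence of the given sequence), and $0\le\rho_Y(t)<\infty$. In $\ell_2$ we have $\|y+tu_m\|^2=1+2t\operatorname{Re}\langle y,u_m\rangle+t^2\|u_m\|^2$ with $\langle y,u_m\rangle\to0$, and the choice $y=e_1$, $u_m=e_{m+1}$ is extremal, so
\begin{equation}\label{eq:rho2}
1+\rho_{\ell_2}(t)=\sqrt{1+t^2}.
\end{equation}

\begin{lemma}\label{lem:na-excess}
Let $T\in\mathcal{L}(X,Y)$ attain its norm at $x\in S_X$, and let $(v_m)\subset X$ be weakly null with $\|Tv_m\|\ge\kappa\|T\|>0$ for all $m$. Then $\liminf_m\|x+tv_m\|\ge1+\rho_Y(\kappa t)$ for every $t>0$.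
\end{lemma}

\begin{proof}
Put $y=Tx/\|T\|\in S_Y$ and $u_m=Tv_m/(\kappa\|T\|)$. Then $(u_m)$ is weakly null with $\|u_m\|\ge1$ (so $\rho_Y$ is defined), and $\|x+tv_m\|\ge\|T(x+tv_m)\|/\|T\|=\|y+\kappa tu_m\|$.
\end{proof}

For $Y=\ell_2$, norm attainment at $x$ thus forces an excess of order $\kappa^2t^2$ for \emph{every} $t$, while strong exposure only asks for a positive excess. We want an LUR norm such that at each point of the sphere the excess falls below the quadratic bound for \emph{some} $t$.

\begin{example}\label{ex:c0}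
In $X=c_0$ the unit vectors $e_m$ are weakly null, and for $x\in S_{c_0}$ and $0<t<1$ we have $\|x+te_m\|_\infty\le1$ for large $m$: the excess is $0$. By Lemma~\ref{lem:na-excess} and \eqref{eq:rho2}, no $T\colon c_0\to\ell_2$ with $\inf_m\|Te_m\|>0$ attains its norm. This falls short in two ways. First, there is no such $T$: averaging over signs gives $\sum_{m\le N}\|Te_m\|^2=\operatorname{Ave}_\pm\|T(\sum_{m\le N}\pm e_m)\|^2\le\|T\|^2$. Second, $\mathrm{SE}(c_0)=\emptyset$ by Lemma~\ref{lem:se-excess}.
\end{example}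

The first defect is repaired by a sequence space $E$ that is as flat as $c_0$ in the directions $e_m$ but is contained in $\ell_2$ (Sections~\ref{sec:E} and~\ref{sec:flat}), the second by a renorming of $E$ that spoils the flatness only slightly (Section~\ref{sec:lur}).

\section{The space $E$}\label{sec:E}

We write $x(k)$ for the $k$-th coordinate of a scalar sequence $x$, $e_k$ for the unit vectors, $c_{00}$ for the finitely supported sequences and $\mathbf{1}_A$ for the indicator sequence of $A\subset\mathbb{N}$. Let $h(n)=1+\log n$ for $n\ge1$, $h(0)=0$, and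
\[
\|x\|_E=\sup\Big\{\frac1{h(|A|)}\sum_{k\in A}|x(k)|:\ A\subset\mathbb{N}\text{ finite},\ A\ne\emptyset\Big\}.
\]
With $h\equiv1$ this formula would give the $\ell_1$ norm, with $h(n)=n$ the supremum norm; the logarithm grows slowly enough to stay inside every $\ell_p$, $p>1$, and its increments leave room for an extra small coordinate. For every finite $A$, empty or not,
\begin{equation}\label{eq:sum}
\sum_{k\in A}|x(k)|\le h(|A|)\,\|x\|_E .
\end{equation}
Taking $A=\{k\}$ gives $|x(k)|\le\|x\|_E$, so $\|\cdot\|_E$ is a norm on $\{x:\|x\|_E<\infty\}$. This space is complete: a Cauchy sequence $(x_i)$ converges coordinatewise to some $x$, and if $\|x_i-x_l\|_E\le\delta$ for $i,l\ge i_0$, then letting $l\to\infty$ in \eqref{eq:sum} for $x_i-x_l$ gives $\|x_i-x\|_E\le\delta$. Let $E$ be the closure of $c_{00}$ in it. For $n\ge0$ let $R_nx$ be $x$ with its first $n$ coordinates replaced by $0$ (so $R_0=I$), and $P_n=I-R_n$.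

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[(a)] If $|z(k)|\le|x(k)|$ for all $k$, then $\|z\|_E\le\|x\|_E$; $\|e_k\|_E=1$. For $x\in E$ the sequence $\|R_nx\|_E$ is nonincreasing with limit $0$. Hence $E\subset c_0$, and $R_nx\in E$ for $x\in E$.
\item[(b)] For $1<p<\infty$ and $x\in E$ we have $\|x\|_{\ell_p}\le C_p\|x\|_E$, where $C_p=\big(\sum_{k\ge1}(h(k)/k)^p\big)^{1/p}\in[1,\infty)$.
\item[(c)] $\|\mathbf{1}_A\|_E=|A|/h(|A|)$ for finite $A\ne\emptyset$, and $(e_k)$ is weakly null in $E$.
\item[(d)] If $x,x_k\in E$, $x_k\to x$ coordinatewise and $\|R_nx_k\|_E\to\|R_nx\|_E$ as $k\to\infty$ for every $n\ge1$, then $\|x_k-x\|_E\to0$.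
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Monotonicity is visible in the definition, and $\|e_k\|_E=1$ since $h(n)\ge h(1)=1$ for $n\ge1$. Monotonicity makes $\|R_nx\|_E$ nonincreasing. If $z\in c_{00}$, then $R_nz=0$ for large $n$, so $\|R_nx\|_E=\|R_n(x-z)\|_E\le\|x-z\|_E$, which can be made arbitrarily small. Thus $|x(k)|\le\|R_{k-1}x\|_E\to0$, and $R_nx=x-P_nx\in E$.

(b) As $x\in c_0$, the moduli of its coordinates can be listed in nonincreasing order $s_1\ge s_2\ge\cdots$, zero coordinates possibly omitted, and $s_1+\dots+s_k$ is the sum of $|x|$ over a set of at most $k$ elements. By \eqref{eq:sum}, $ks_k\le s_1+\dots+s_k\le h(k)\|x\|_E$. Raise $s_k\le(h(k)/k)\|x\|_E$ to the power $p$ and sum. The series defining $C_p$ converges because $p>1$, and its first term is $1$.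

(c) The function $s\mapsto s/(1+\log s)$ has derivative $\log s/(1+\log s)^2\ge0$ on $[1,\infty)$. For finite $B$ with $m=|A\cap B|\ge1$ this gives $m/h(|B|)\le m/h(m)\le|A|/h(|A|)$, with equality for $B=A$. Now let $x^*\in E^*$, $\delta>0$, and let $A\ne\emptyset$ be finite with $|x^*(e_k)|\ge\delta$ for $k\in A$. Choose unimodular $\theta_k$ with $\theta_kx^*(e_k)=|x^*(e_k)|$. Then
\[
\delta|A|\le x^*\Big(\sum_{k\in A}\theta_ke_k\Big)\le\|x^*\|\,\|\mathbf{1}_A\|_E=\|x^*\|\,\frac{|A|}{h(|A|)},
\]
so $h(|A|)\le\|x^*\|/\delta$. Since $h$ is unbounded, $|A|$ is bounded, and only finitely many $k$ satisfy $|x^*(e_k)|\ge\delta$.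

(d) For fixed $n$, $\|P_n(x_k-x)\|_E\le\sum_{i\le n}|x_k(i)-x(i)|\to0$. Therefore
\[
\limsup_k\|x_k-x\|_E\le\limsup_k\big(\|P_n(x_k-x)\|_E+\|R_nx_k\|_E+\|R_nx\|_E\big)=2\|R_nx\|_E,
\]
and the right side tends to $0$ as $n\to\infty$ by (a).
\end{proof}

Part (b) provides the operators that were missing in Example~\ref{ex:c0}. The range space has to satisfy the following condition.
\begin{enumerate}
\item[(U)] There are $p\in(1,\infty)$, $C<\infty$ and $(y_n)\subset Y$ with $\beta:=\inf_n\|y_n\|>0$ and $\|\sum_na_ny_n\|\le C(\sum_n|a_n|^p)^{1/p}$ for all finitely supported scalar sequences $(a_n)$.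
\end{enumerate}
Then $(y_n)$ is weakly null, being the image of the weakly null unit vector basis of $\ell_p$ under a bounded operator, so $\rho_Y$ is defined. Normalized functions with disjoint supports in $L_p(\mu)$ satisfy (U) with $C=\beta=1$; this covers $\ell_p$ with $y_n=e_n$. Condition (U) fails for finite-dimensional $Y$, where weakly null sequences are norm null and Lemma~\ref{lem:na-excess} gives nothing.

\begin{proposition}\label{prop:crit}
Let $X$ be $E$ with a norm satisfying $\|\cdot\|_E\le\|\cdot\|\le2\|\cdot\|_E$. Let $Y$ satisfy {\rm(U)}, and put $D=CC_p+\beta/4$ and $\kappa=\beta/(2D)\in(0,\frac12]$. Then $T_0x=\sum_nx(n)y_n$ defines an operator $T_0\in\mathcal{L}(X,Y)$. If for every $x\in S_X$ there is $t>0$ with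
\begin{equation}\label{eq:crit}
\limsup_m\|x+te_m\|<1+\rho_Y(\kappa t),
\end{equation}
then no $T\in\mathcal{L}(X,Y)$ with $\|T-T_0\|<\beta/4$ attains its norm.
\end{proposition}

\begin{proof}
Condition (U) gives $\beta\le\|y_1\|\le C\le D$, so $\kappa\le\frac12$. On $c_{00}$ we have $\|T_0x\|\le C\|x\|_{\ell_p}\le CC_p\|x\|_E\le CC_p\|x\|$, so $T_0$ extends to $X$ with $\|T_0\|\le CC_p$, and the series formula holds because $P_nx\to x$. Let $\|T-T_0\|<\beta/4$. Then $\|T\|\le D$ and, since $\|e_m\|\le2$,
\[
\|Te_m\|\ge\|y_m\|-\tfrac\beta4\|e_m\|\ge\tfrac\beta2=\kappa D\ge\kappa\|T\| .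
\]
In particular $T\ne0$. The sequence $(e_m)$ is weakly null in $X$ by Lemma~\ref{lem:E}(c), as equivalent norms have the same dual. If $T$ attained its norm at $x\in S_X$, Lemma~\ref{lem:na-excess} would contradict \eqref{eq:crit}.
\end{proof}

\section{A family of LUR norms on $E$}\label{sec:lur}

Lemma~\ref{lem:E}(d) tells us what to add to $\|\cdot\|_E$ to make it LUR: strictly convex terms that control each coordinate and the norm of each tail. Let $\varepsilon_n>0$ ($n\ge1$) satisfy $\sum_n\varepsilon_n\le\frac14$, let $\varphi\colon[0,\infty)\to[0,\infty)$ be strictly convex with $\varphi(u)\le u^2$, and put, for $x\in E$,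
\begin{gather}
M(x)=\|x\|_E^2+\sum_{n\ge1}\varepsilon_n|x(n)|^2+\sum_{n\ge1}\varepsilon_n\varphi(\|R_nx\|_E),\label{eq:M}\\
\|x\|_M=\inf\{\lambda>0:M(x/\lambda)\le1\}.\notag
\end{gather}
Theorem~\ref{thm:main} only needs $\varphi(u)=u^2$; then $M(\lambda x)=|\lambda|^2M(x)$ and $\|x\|_M=M(x)^{1/2}$. Smaller functions $\varphi$ are needed in Section~\ref{sec:many}. Note that $\varphi(0)=0$, that $\varphi$ is nondecreasing, since $\varphi(r)\le\frac rs\varphi(s)$ for $0\le r<s$, and that $\varphi$ is Lipschitz on $[0,R]$ with constant $(R+1)^2$, since by convexity its slopes there are at most $\varphi(R+1)-\varphi(R)$.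

\begin{proposition}\label{prop:M}
The function $\|\cdot\|_M$ is an LUR norm on $E$ with $\|\cdot\|_E\le\|\cdot\|_M\le2\|\cdot\|_E$. Moreover, $\|x\|_M=1$ if and only if $M(x)=1$, and $\|z\|_M\le\max\{1,M(z)\}$ for all $z\in E$.
\end{proposition}

\begin{proof}
\emph{The norm.} Each summand of $M$ is a convex nondecreasing function of a seminorm, so $M$ is convex, $M(0)=0$ and $M(\lambda x)=M(|\lambda|x)$. By Lemma~\ref{lem:E}(a), $\|x\|_E^2\le M(x)\le\frac32\|x\|_E^2$. Hence $K=\{M\le1\}$ is convex and balanced with $\frac12B_E\subset K\subset B_E$, and its Minkowski functional $\|\cdot\|_M$ is a norm with the stated bounds. If $\|x\|_E,\|z\|_E\le R$, then all the seminorms in \eqref{eq:M} are at most $R$ at $x$ and $z$ and differ by at most $\|x-z\|_E$, so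
\begin{equation}\label{eq:lip}
|M(x)-M(z)|\le\big(2R+\tfrac14\cdot2R+\tfrac14(R+1)^2\big)\|x-z\|_E .
\end{equation}
For $x\ne0$ the function $s\mapsto M(sx)$ is therefore continuous on $[0,\infty)$; it is strictly increasing from $0$ to $\infty$ because of the term $s^2\|x\|_E^2$. So it equals $1$ exactly at $s=1/\|x\|_M$, which gives the equivalence. If $\mu=M(z)>1$, then $M(z/\mu)\le M(z)/\mu=1$ by convexity and $M(0)=0$, so $\|z\|_M\le\mu$; if $M(z)\le1$, then $\|z\|_M\le1$.

\emph{LUR.} Let $\|x\|_M=\|x_k\|_M=1$ and $\|x+x_k\|_M\to2$, and put $z_k=(x+x_k)/2$. Then $\|z_k\|_M\to1$ and $M(z_k/\|z_k\|_M)=1$, so $M(z_k)\to1$ by \eqref{eq:lip}. Thus the convexity gap $\frac12(M(x)+M(x_k))-M(z_k)$ tends to $0$. It is the sum of the convexity gaps of the summands of $M$, which are nonnegative, so each of them tends to $0$. For a coordinate term, the identity $\frac12(|\alpha|^2+|\beta|^2)-|\frac12(\alpha+\beta)|^2=\frac14|\alpha-\beta|^2$ shows that the gap is $\frac14\varepsilon_n|x(n)-x_k(n)|^2$, so $x_k\to x$ coordinatewise. For a tail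 term put $r=\|R_nx\|_E$ and $r_k=\|R_nx_k\|_E$, both in $[0,1]$. Since $\|R_nz_k\|_E\le\frac12(r+r_k)$ and $\varphi$ is nondecreasing, the gap is at least $\varepsilon_n$ times
\[
\tfrac12\big(\varphi(r)+\varphi(r_k)\big)-\varphi\big(\tfrac12(r+r_k)\big)\ge0,
\]
so this quantity tends to $0$. If $r'$ is a cluster point of $(r_k)$, continuity gives $\frac12(\varphi(r)+\varphi(r'))=\varphi(\frac12(r+r'))$, and strict convexity forces $r'=r$. Hence $r_k\to r$, and Lemma~\ref{lem:E}(d) gives $x_k\to x$.
\end{proof}

\begin{example}\label{ex:e1}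
The whole construction is visible at $e_1$. For $m\ge2$ and $0<t\le\log2$,
\[
\|e_1+te_m\|_E=\max\Big\{1,\frac{1+t}{1+\log2}\Big\}=1,
\]
so $E$ has no excess at $e_1$, just as $c_0$. Let $\varphi(u)=u^2$. Since $R_n(e_1+te_m)$ is $te_m$ for $1\le n<m$ and $0$ for $n\ge m$,
\[
\|e_1+te_m\|_M^2=1+\varepsilon_1+\varepsilon_mt^2+t^2\sum_{n<m}\varepsilon_n\ \longrightarrow\ \|e_1\|_M^2+t^2\sum_{n\ge1}\varepsilon_n .
\]
For $x=e_1/\|e_1\|_M$ and small $s>0$ this reads $\|x+se_m\|_M^2\to1+s^2\sum_n\varepsilon_n$. The excess is positive, as Lemma~\ref{lem:se-excess} requires, and it comes entirely from the tail terms, which therefore cannot be omitted. But it is below the bound $1+\kappa^2s^2$ of Proposition~\ref{prop:crit} for $Y=\ell_2$ as soon as $\sum_n\varepsilon_n<\kappa^2$. So no operator near the formal identity attains its norm at $x$.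
\end{example}

At a point with nonzero tails $a_n=\|R_nx\|_E$, the triangle inequality only gives $\|R_nx+te_m\|_E^2\le a_n^2+2a_nt+t^2$. The cross terms $2\varepsilon_na_nt$ are linear in $t$ and beat $\kappa^2t^2$ as $t\to0$, however small the weights are. We need to know that the large tails do not grow at all.

\section{Flatness of $E$ and drop indices}\label{sec:flat}

How small must $t$ be for $y+te_m$ to have asymptotically the same norm as $y$? The answer cannot depend on $\|y\|_E$ alone. The vector $y=(h(n)/n)\mathbf{1}_{\{1,\dots,n\}}$ has norm $1$ by Lemma~\ref{lem:E}(c), and for $m>n$ we have $\|y+te_m\|_E\ge(h(n)+t)/h(n+1)>1$ as soon as $t>\log(1+\frac1n)$. Widely spread vectors tolerate only small $t$. The next lemma bounds the admissible $t$ from below when a fixed proportion $\eta$ of the norm is lost by deleting $N$ coordinates.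

\begin{lemma}\label{lem:flat}
Let $y\in E\setminus\{0\}$, $a=\|y\|_E$, $0<\eta\le1$, $N\ge1$, and let $F\subset\mathbb{N}$ satisfy $|F|\le N$ and $\|y-y\mathbf{1}_F\|_E\le(1-\eta)a$. If $0<t\le\frac12a\exp(-2h(N)/\eta)$, then $\limsup_m\|y+te_m\|_E\le a$.
\end{lemma}

\begin{proof}
Fix $m$ and let $z$ be $y$ with its $m$-th coordinate replaced by $t$. Then $y+te_m=z+y(m)e_m$ and $y(m)\to0$, so it suffices to show $\|z\|_E\le a$. Put $L=\exp(2h(N)/\eta)$. Then $L\ge e^{2/\eta}\ge1/\eta$, so $t\le a/(2L)\le a\eta/2$. For a finite set $B\not\ni m$, \eqref{eq:sum} gives $\sum_B|z(k)|=\sum_B|y(k)|\le a\,h(|B|)$. Let now $B=A\cup\{m\}$ with $m\notin A$ and $|A|=n$. We must show $\sum_A|y(k)|+t\le a\,h(n+1)$. For small $n$ the room comes from the increment of $h$, for large $n$ from the hypothesis on $F$.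

If $n=0$, the sum is $t\le a=a\,h(1)$.

If $1\le n\le L$, then $h(n+1)-h(n)=\int_n^{n+1}\frac{ds}s\ge\frac1{n+1}\ge\frac1{2n}\ge\frac1{2L}\ge\frac ta$, so $\sum_A|y(k)|+t\le a\,h(n)+t\le a\,h(n+1)$.

If $n>L$, then $h(n)>\log L=2h(N)/\eta$, that is, $h(N)\le\frac\eta2h(n)$. Apply \eqref{eq:sum} to $y$ on $A\cap F$ and to $y-y\mathbf{1}_F$ on $A\setminus F$:
\[
\sum_{k\in A}|y(k)|\le a\,h(N)+(1-\eta)a\,h(n)\le\big(1-\tfrac\eta2\big)a\,h(n).
\]
Since $t\le\frac\eta2a\le\frac\eta2a\,h(n)$, the total is at most $a\,h(n)\le a\,h(n+1)$.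
\end{proof}

The weights $\varepsilon_n$ must be fixed before $x$ is given, so we want to apply the lemma to the tails of $x$ with parameters $N$ and $\eta$ that do not depend on $x$. The fact that $\|R_ix\|_E\to0$ provides this: the tail norms must drop by a definite proportion at some steps. A fixed proportion $\eta$ is too much to ask, since $x(k)=\theta^k$ with $1-\eta<\theta<1$ has $\|R_{j+1}x\|_E=\theta\|R_jx\|_E$ for all $j$. A summable sequence of proportions works. For $x\in E\setminus\{0\}$ write $a_i=\|R_ix\|_E$ ($i\ge0$), and call $j\ge0$ a \emph{drop index} of $x$ if $a_j>0$ and $a_{j+1}\le(1-2^{-(j+1)})a_j$. The threshold of Lemma~\ref{lem:flat} for $N=j+1$ and $\eta=2^{-(j+1)}$ is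
\[
\tau_j=\tfrac12\exp\big(-2^{j+2}h(j+1)\big)\qquad(j\ge0),
\]
a decreasing sequence in $(0,\frac12)$ with limit $0$.

\begin{lemma}\label{lem:drop}
Let $x\in E\setminus\{0\}$.
\begin{enumerate}
\item[(a)] If $x$ has finite support, then $j=\max\operatorname{supp}x-1$ is a drop index with $a_{j+1}=0$. If $x$ has infinite support, it has infinitely many drop indices.
\item[(b)] If $j$ is a drop index and $0<t\le\tau_ja_j$, then $\limsup_m\|R_ix+te_m\|_E\le a_i$ for $0\le i\le j$.
\end{enumerate}
\end{lemma}

\begin{proof}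
(a) In the finite case $a_j=|x(j+1)|>0$ and $R_{j+1}x=0$. In the infinite case all $a_i$ are positive. If there were finitely many drop indices, then for some $i_0\ge1$ we would have $a_{i+1}>(1-2^{-(i+1)})a_i$ for all $i\ge i_0$. Since a product of factors $1-\eta_i$ with $\eta_i\in[0,1]$ is at least $1-\sum\eta_i$, this gives $a_i\ge a_{i_0}\big(1-\sum_{l\ge1}2^{-(l+1)}\big)=a_{i_0}/2$ for all $i\ge i_0$, contradicting $a_i\to0$.

(b) Apply Lemma~\ref{lem:flat} to $y=R_ix$, of norm $a_i\ge a_j>0$, with $F=\{i+1,\dots,j+1\}$, $N=j+1$ and $\eta=2^{-(j+1)}$. Here $y-y\mathbf{1}_F=R_{j+1}x$ has norm $a_{j+1}\le(1-\eta)a_j\le(1-\eta)a_i$, and $t\le\tau_ja_j\le\tau_ja_i=\frac12a_i\exp(-2h(N)/\eta)$.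
\end{proof}

\begin{remark}\label{rem:E}
The case $i=0$ says that every $x\in S_E$ has excess $0$ for some $t>0$. By Proposition~\ref{prop:crit} and \eqref{eq:rho2}, $E$ with its own norm already fails property~A, but $\mathrm{SE}(E)=\emptyset$ by Lemma~\ref{lem:se-excess}.
\end{remark}

One drop thus protects all earlier tails at once, and only the tails after the drop contribute to the excess.

\begin{lemma}\label{lem:excess}
Let $M$ be as in \eqref{eq:M}, let $\|x\|_M=1$, let $j$ be a drop index of $x$ and $0<t\le\tau_ja_j$. Then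
\[
\limsup_mM(x+te_m)\le1+\sigma,\qquad\text{where}\quad\sigma=\sum_{n>j}\varepsilon_n\big(\varphi(a_n+t)-\varphi(a_n)\big).
\]
\end{lemma}

\begin{proof}
We bound the upper limit of finitely many pieces of $M(x+te_m)$. By Lemma~\ref{lem:drop}(b) with $i=0$, $\limsup_m\|x+te_m\|_E^2\le a_0^2$. The coordinate sum equals $\sum_n\varepsilon_n|x(n)|^2+\varepsilon_m(|x(m)+t|^2-|x(m)|^2)$, and the last term tends to $0$ because $\varepsilon_m\to0$. For $1\le n\le j$ and $m>n$ we have $R_n(x+te_m)=R_nx+te_m$, so Lemma~\ref{lem:drop}(b), with the continuity and monotonicity of $\varphi$, gives $\limsup_m\varphi(\|R_n(x+te_m)\|_E)\le\varphi(a_n)$. For $n>j$ and all $m$ we have $\|R_n(x+te_m)\|_E\le a_n+t$, so these terms sum to at most $\sum_{n>j}\varepsilon_n\varphi(a_n+t)$. Add the bounds and use $M(x)=1$.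
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

The space $Y=\ell_2$ satisfies (U) with $y_n=e_n$, $p=2$ and $C=\beta=1$. In Proposition~\ref{prop:crit}, $T_0$ is then the formal identity, $D=C_2+\frac14\ge1$, $\kappa=1/(2D)$ and $\beta/4=1/4$. Take
\[
\varphi(u)=u^2,\qquad\varepsilon_n=\frac{2^{-n}\tau_{n-1}}{16D^2}\quad(n\ge1),
\]
so that $\sum_n\varepsilon_n\le\frac1{32}$, and let $X=(E,\|\cdot\|_M)$, where $\|x\|_M^2=M(x)$. By Proposition~\ref{prop:M}, $X$ is LUR and $\|\cdot\|_E\le\|\cdot\|_M\le2\|\cdot\|_E$; Lemma~\ref{lem:lur} gives the statements on $\mathrm{SE}(X)$. By Proposition~\ref{prop:crit} and \eqref{eq:rho2}, it remains to find for each $x\in S_X$ a $t>0$ with $\limsup_m\|x+te_m\|_M^2<1+t^2/(4D^2)$.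

Let $j$ be a drop index of $x$, which exists by Lemma~\ref{lem:drop}(a), and take the largest admissible value $t=\tau_ja_j>0$. This choice makes the cross terms quadratic in $t$: for $n>j$ we have $a_n\le a_j=t/\tau_j$. The price is the factor $1/\tau_j$, which depends on $j$ only and satisfies $1/\tau_j\le1/\tau_{n-1}$ for $n>j$, so the weights absorb it:
\[
\sigma=\sum_{n>j}\varepsilon_n(2a_nt+t^2)\le t^2\sum_{n>j}\varepsilon_n\Big(\frac2{\tau_j}+1\Big)\le t^2\sum_{n>j}\frac{3\varepsilon_n}{\tau_{n-1}}\le\frac{3t^2}{16D^2}<\frac{t^2}{4D^2}.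
\]
Lemma~\ref{lem:excess} gives the required bound. So $\mathrm{NA}(X,\ell_2)$ misses the open ball of radius $\frac14$ about $T_0$, and $X$ fails property~A. \qed

\begin{remark}\label{rem:rnp}
A Banach space has the Radon--Nikod\'ym property if every Lipschitz map from $[0,1]$ into it is differentiable almost everywhere. By Bourgain's theorem this property implies property~A, so the space $X$ of Theorem~\ref{thm:main} fails it. The property is unchanged by equivalent renorming, so it fails for every renorming of $E$, in particular for the spaces of the next section.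
\end{remark}

\section{Many range spaces at once}\label{sec:many}

\begin{theorem}\label{thm:many}
Let $\rho_0\colon(0,1]\to(0,1]$ be nondecreasing. There is one LUR space $X=X(\rho_0)$, a renorming of $E$ (so $\mathrm{SE}(X)$ is dense), such that $\mathrm{NA}(X,Y)$ is not dense in $\mathcal{L}(X,Y)$ for every Banach space $Y$ that satisfies {\rm(U)} and, for some $b\in(0,1]$, the inequality $\rho_Y(t)\ge\rho_0(bt)$ for all $t\in(0,1]$.
\end{theorem}

Two things change. First, $\rho_Y$ may be much smaller than $t^2$: the vectors $e_1+te_{m+1}$ show $\rho_{\ell_p}(t)\le(1+t^p)^{1/p}-1\le t^p$. For finitely supported $x$ and $j=\max\operatorname{supp}x-1$, Lemma~\ref{lem:excess} gives $\sigma=\varphi(t)\sum_{n>j}\varepsilon_n$ with $t\le\tau_j|x(j+1)|$, which may be arbitrarily small for a given $j$; so we want $\varphi$ itself to lie below $\rho_0$ near $0$. Second, $X$ must not depend on $Y$, so the excess has to be compared with $\rho_0(ct)$ for every $c>0$. Evaluating $\rho_0$ at higher powers of the natural quantities handles all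 $c$ together, because $t^2\le ct$ once $t\le c$.

\begin{proof}
Extend $\rho_0$ by $\rho_0(t)=\rho_0(1)$ for $t>1$, and put
\[
\psi(u)=\int_0^u\rho_0(r^2)\,dr,\qquad\varphi(u)=\int_0^u\psi(r)\,dr,\qquad\varepsilon_n=2^{-n-2}\rho_0(\tau_{n-1}^4).
\]
The integrand $\rho_0(r^2)$ is positive, nondecreasing and at most $1$. So $\psi$ is continuous and strictly increasing, $\varphi$ is strictly convex with $\varphi'=\psi$, and for $u>0$
\begin{equation}\label{eq:phi}
\psi(u)\le u\rho_0(u^2)\le u,\qquad\varphi(u)\le u\psi(u)\le u^2 .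
\end{equation}
Also $\sum_n\varepsilon_n\le\frac14$. Let $X=(E,\|\cdot\|_M)$ with $M$ as in \eqref{eq:M}. It depends on $\rho_0$ only, it is LUR by Proposition~\ref{prop:M}, and $\mathrm{SE}(X)$ is dense by Lemma~\ref{lem:lur}.

\medskip
\noindent\emph{Claim. For every $c\in(0,1]$ and $x\in S_X$ there is $t\in(0,1]$ with $\limsup_m\|x+te_m\|_M<1+\rho_0(ct)$.}
\medskip

Since $\|z\|_M\le\max\{1,M(z)\}$, Lemma~\ref{lem:excess} gives $\limsup_m\|x+te_m\|_M\le1+\sigma$ for every drop index $j$ and $0<t\le\tau_ja_j$. We choose $j$ and $t$ with $\sigma\le\frac14\rho_0(ct)$. Note that $a_i\le\|x\|_E\le1$, so $t\le\frac12$.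

\emph{Finite support.} Let $j=\max\operatorname{supp}x-1$ and $t=\min\{\tau_ja_j,c\}$. Then $a_n=0$ for $n>j$ and $t^2\le ct$, so \eqref{eq:phi} gives $\sigma\le\frac14\varphi(t)\le\frac14t^2\rho_0(t^2)\le\frac14\rho_0(ct)$.

\emph{Infinite support.} Now $t$ is tied to $a_j$ as in Section~\ref{sec:main}, and the dependence on $c$ is met by going far out. By Lemma~\ref{lem:drop}(a) and $\tau_j\to0$ there is a drop index $j$ with $\tau_j\le c/2$. Put $t=\tau_ja_j$ and $u=2a_j=2t/\tau_j\le2$, so $tu\le1$. For $n>j$ we have $a_n+t\le u$, hence $\varphi(a_n+t)-\varphi(a_n)\le t\psi(u)$ and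
\[
\sigma\le t\,\psi(u)\sum_{n>j}\varepsilon_n .
\]
Either $a_j$ is small compared with $\tau_j$, and then $\psi(u)$ is small, or $t$ is bounded below in terms of $\tau_j$, and then the weights are small.

If $u^2\le ct$, then \eqref{eq:phi} gives $\sigma\le\frac14tu\,\rho_0(u^2)\le\frac14\rho_0(ct)$.

If $u^2>ct$, then $4t^2/\tau_j^2>ct$, so $t>c\tau_j^2/4$ and $ct>(c/2)^2\tau_j^2\ge\tau_j^4$. Since $t\psi(u)\le tu\le1$ and $\tau_{n-1}\le\tau_j$ for $n>j$,
\[
\sigma\le\sum_{n>j}2^{-n-2}\rho_0(\tau_{n-1}^4)\le\tfrac14\rho_0(\tau_j^4)\le\tfrac14\rho_0(ct).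
\]
As $\rho_0(ct)>0$, the Claim follows.

Let $Y$ be as in the theorem, and let $\kappa\in(0,\frac12]$ be as in Proposition~\ref{prop:crit}. For $x\in S_X$, the Claim with $c=b\kappa$ gives $t\in(0,1]$ with $\limsup_m\|x+te_m\|_M<1+\rho_0(b\kappa t)\le1+\rho_Y(\kappa t)$, the last step because $\kappa t\in(0,1]$. By Proposition~\ref{prop:crit}, no operator in the open ball of radius $\beta/4$ about $T_0$ attains its norm.
\end{proof}

Positivity of $\rho_0$ cannot be dropped from this argument: it makes $\varphi$ strictly convex and the weights positive. Accordingly the theorem does not apply to $Y=c_0$, which satisfies (U) with $y_n=e_n$ but has $\rho_{c_0}(t)=0$ for $t\le1$, since $\|e_1+te_{m+1}\|_\infty=1$.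

\section{Uniformly convex range spaces}\label{sec:uc}

The \emph{modulus of convexity} of $Y\ne\{0\}$ is
\[
\delta_Y(\varepsilon)=\inf\Big\{1-\Big\|\frac{y+y'}2\Big\|:\ y,y'\in B_Y,\ \|y-y'\|\ge\varepsilon\Big\}\qquad(0<\varepsilon\le2),
\]
a nondecreasing function with values in $[0,1]$. The space $Y$ is \emph{uniformly convex} if $\delta_Y(\varepsilon)>0$ for all $\varepsilon$, and the modulus has \emph{power type} $q$ if $\delta_Y(\varepsilon)\ge k\varepsilon^q$ for some $k>0$ and all $\varepsilon\in(0,2]$. By the results of Clarkson and Hanner, $L_p(\mu)$ has modulus of power type $\max\{2,p\}$ for $1<p<\infty$.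

\begin{corollary}\label{cor:uc}
\begin{enumerate}
\item[(a)] There is a single LUR space $X$ such that $\mathrm{NA}(X,Y)$ is not dense in $\mathcal{L}(X,Y)$ for every infinite-dimensional uniformly convex $Y$ whose modulus of convexity has power type; in particular, for all infinite-dimensional $L_p(\mu)$, $1<p<\infty$.
\item[(b)] For every infinite-dimensional uniformly convex $Y$ there is an LUR space $X$ such that $\mathrm{NA}(X,Y)$ is not dense in $\mathcal{L}(X,Y)$.
\end{enumerate}
\end{corollary}

\begin{proof}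
Let $Y$ be infinite-dimensional and uniformly convex. We verify the two hypotheses of Theorem~\ref{thm:many}.

\emph{Condition {\rm(U)}.} A sequence $(y_n)$ is \emph{basic} if every element of its closed linear span has a unique expansion $\sum_na_ny_n$, and every infinite-dimensional Banach space contains a basic sequence of norm-one vectors. By the theorem of V.~I.~and N.~I.~Gurari\u{\i} (1971) and R.~C.~James \cite{James}, every normalized basic sequence in a uniformly convex space satisfies an upper $p$-estimate $\|\sum_na_ny_n\|\le C(\sum_n|a_n|^p)^{1/p}$ for some $p\in(1,\infty)$. This is (U) with $\beta=1$ in the real case. In the complex case we apply it to $Y$ as a real space, which is infinite-dimensional and has the same modulus, and obtain the estimate for real coefficients; then $\|\sum_na_ny_n\|\le\|\sum_n(\operatorname{Re}a_n)y_n\|+\|\sum_n(\operatorname{Im}a_n)y_n\|\le2C(\sum_n|a_n|^p)^{1/p}$.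

\emph{The bound $\rho_Y(t)\ge\delta_Y(t/4)$ for $0<t\le1$.} Put $\delta=\delta_Y(t/4)$. Let $y\in S_Y$, let $(u_m)$ be weakly null with $\liminf_m\|u_m\|\ge1$, and let $r>\liminf_m\|y+tu_m\|-1\ge0$. It suffices to show $r\ge\delta$, and we may assume $r<1$ because $\delta\le1$. Along a subsequence, $\|y+tu_m\|\le1+r$ and $\|u_m\|\ge\frac12$. So $y$ and $y+tu_m$ lie in $(1+r)B_Y$ at distance at least $t/2\ge(1+r)t/4$, and their midpoint satisfies $\|y+\frac t2u_m\|\le(1+r)(1-\delta)$. The lower limit of the left side along the subsequence is at least $1$, because $(u_m)$ is weakly null. Hence $1\le(1+r)(1-\delta)$, so $\delta<1$ and $1+r\ge1/(1-\delta)\ge1+\delta$.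

(b) Apply Theorem~\ref{thm:many} with $\rho_0(t)=\delta_Y(t/4)$, which is nondecreasing with values in $(0,1]$, and $b=1$.

(a) We need one $\rho_0$ that lies below all powers after rescaling. Take $\rho_0(t)=e^{-1/t}$ and $X=X(\rho_0)$. If $\delta_Y(\varepsilon)\ge k\varepsilon^q$, then $\rho_Y(t)\ge k4^{-q}t^q$ on $(0,1]$. Fix an integer $l\ge\max\{q,1\}$. The inequality $e^s\ge s^l/l!$ with $s=1/(bt)$ gives $\rho_0(bt)\le l!\,b^lt^l\le l!\,b^lt^q$ for $b,t\in(0,1]$. So $\rho_Y(t)\ge\rho_0(bt)$ on $(0,1]$ once $b$ is so small that $l!\,b^l\le k4^{-q}$, and Theorem~\ref{thm:many} applies.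
\end{proof}

\begin{thebibliography}{9}

\bibitem{James}
R.~C.~James, \emph{Super-reflexive spaces with bases}, Pacific J. Math. \textbf{41} (1972).

\bibitem{talk}
\emph{Residuality in the set of norm attaining operators},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2022\_Ukraine-short-handout.pdf}

\end{thebibliography}
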